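# Linear families of $3\times3$ matrices with too few critical points

Take a family of square matrices depending on $p$ complex parameters, and look at the parameters where the matrix is singular. Two numbers measure how special the family is at the origin. One is topological: deform the family until it meets the singular matrices as transversely as possible, and count the spheres in the deformed locus. The other is algebraic: the dimension of a quotient of a free module by explicit vector fields. The question is whether the two numbers always agree. We begin with a family where both can be found by hand.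

## 1. Traceless $3\times 3$ matrices: both numbers are $1$

**The orbits.** Let $\mathrm{Mat}_3=\mathbb C^9$ be the space of all $3\times3$ matrices, $G=\det$, and $D=\{\det=0\}$. For $c=0,1,2,3$ let $\mathcal O_c$ be the set of matrices of corank $c$. It is an orbit of $GL_3\times GL_3$ acting by $y\mapsto ayb$, so it is a submanifold with
$$T_y\mathcal O_c=\{\xi y+y\eta:\ \xi,\eta\in \mathrm{Mat}_3\}.$$
It is invariant under multiplication by $\mathbb C^*$; in particular, $y\in T_y\mathcal O_c$. We have $D=\mathcal O_1\cup\mathcal O_2\cup\mathcal O_3$ and $\mathcal O_3=\{0\}$.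

**Vector fields attached to a hypersurface.** For a hypersurface $D\subset\mathbb C^P$ with reduced equation $G$, let $\theta_P$ be the module of germs of vector fields on $(\mathbb C^P,0)$. Put
$$\operatorname{Der}(-\log D)=\{\chi:\chi(G)\in(G)\},\qquad \ker dG=\{\chi\in\theta_P:\ dG(\chi)=0\}\subset \operatorname{Der}(-\log D).$$
The first module consists of the fields tangent to $D$, the second of the fields tangent to every level set of $G$. The *logarithmic tangent space* at $y$ is $T^{\log}_yD=\{\chi(y):\chi\in\operatorname{Der}(-\log D)\}$. A map $i$ is *logarithmically transverse* to $D$ at $x$ if $d_xi(T_x\mathbb C^p)+T^{\log}_{i(x)}D=T_{i(x)}\mathbb C^P$.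

**The module.** For a germ $i:(\mathbb C^p,0)\to(\mathbb C^P,0)$, let $\theta(i)$ be the free $\mathcal O_p$-module of germs of vector fields along $i$. Let $ti:\theta_p\to\theta(i)$ be $ti(\xi)=di\circ\xi$, and for $M\subset\theta_P$ let $i^*(M)$ be the $\mathcal O_p$-submodule generated by all $\chi\circ i$, $\chi\in M$. The algebraic number is the dimension of
$$\frac{\theta(i)}{ti(\theta_p)+i^*(\ker dG)}.\qquad(1)$$

**The topological number.** Suppose $i$ is logarithmically transverse to $D$ outside $0$. Fix a sufficiently small closed ball $B$ around $0\in\mathbb C^p$, and then a sufficiently small perturbation $i_t$ of $i$ (with $t$ small depending on $B$) that is logarithmically transverse to $D$ at every point of $B$. The set $i_t^{-1}(D)\cap B$ is the *singular Milnor fibre*. It is known to have the homotopy type of a wedge of spheres of dimension $p-1$, and $\mu_\Delta(i)$ is the number of these spheres.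

**A toy example.** Let $G=y_1y_2$ on $\mathbb C^2$. Then $\operatorname{Der}(-\log D)$ is generated by $y_1\partial_1,\ y_2\partial_2$. The equation $y_2\chi_1+y_1\chi_2=0$ forces $\chi=a(y_1\partial_1-y_2\partial_2)$, so $\ker dG$ is generated by $y_1\partial_1-y_2\partial_2$. At $(0,b)$ with $b\ne0$, $T^{\log}D$ is the line spanned by $\partial_2$; at the origin it is $0$. Take $i(x)=(x,x)$ with $p=1$. For $x\neq0$ the point $i(x)$ is off $D$, where $T^{\log}$ is everything. The perturbation $i_t(x)=(x,x-t)$ is logarithmically transverse everywhere when $t\ne0$, and $i_t^{-1}(D)=\{0,t\}$ is two points, that is, one sphere $S^0$. So $\mu_\Delta(i)=1$. In (1), dividing $\mathcal O_1^2$ by $(1,1)$ gives $\mathcal O_1$ through $(a,b)\mapsto a-b$, and $(x,-x)$ goes to $2x$. The quotient $\mathcal O_1/(x)$ has dimension $1$.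

Back to $\det$. Let $\mathfrak s$ be the space of linear vector fields $y\mapsto\xi y+y\eta$ with $\operatorname{tr}\xi+\operatorname{tr}\eta=0$, and let $\mathfrak s(y)=\{\chi(y):\chi\in\mathfrak s\}$. The next lemma translates logarithmic transversality into ordinary transversality.

**Lemma 1.** $\mathfrak s\subset\ker dG$. If $y\in\mathcal O_c$ with $c\ge1$, then $\mathfrak s(y)=T^{\log}_yD=T_y\mathcal O_c$.

*Proof.* The derivative of $\det$ along $y\mapsto \xi y+y\eta$ is $(\operatorname{tr}\xi+\operatorname{tr}\eta)\det y$. Hence $\mathfrak s\subset\ker dG\subset\operatorname{Der}(-\log D)$ and $\mathfrak s(y)\subset T^{\log}_yD$.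

Next, $T_y^{\log}D\subset T_y\mathcal O_c$. Let $\chi$ satisfy $\chi(G)=aG$, with local flow $\varphi_s$. Then $\frac{d}{ds}G(\varphi_s)=a(\varphi_s)\,G(\varphi_s)$, so $G\circ\varphi_s$ is $G$ times the unit $\exp\int_0^s a(\varphi_r)\,dr$. So the flow preserves the order of vanishing of $G$. We compute this order at a point of $\mathcal O_c$. After multiplying by constant invertible matrices, write nearby matrices in blocks with $A$ of size $3-c$ and invertible:
$$\det\begin{pmatrix}A&B\\ C&E\end{pmatrix}=\det A\cdot\det(E-CA^{-1}B).$$
The entries of $E-CA^{-1}B$, together with those of $A,B,C$, form a coordinate system, and they vanish at our point. Thus $\det$ is a unit times the determinant of a $c\times c$ matrix of coordinates vanishing at the point, and its order there is exactly $c$. So integral curves of $\chi$ through $y\in\mathcal O_c$ stay in $\mathcal O_c$, and $\chi(y)\in T_y\mathcal O_c$.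

Finally, $T_y\mathcal O_c\subset\mathfrak s(y)$. Since $y$ is singular, there is an idempotent $\xi_0$ of rank $1$ with $\xi_0y=0$. Replacing $\xi$ by $\xi-(\operatorname{tr}\xi+\operatorname{tr}\eta)\xi_0$ does not change $\xi y+y\eta$ and makes the trace sum zero. $\square$

If $y\notin D$, the fields $G\,\partial_k\in\operatorname{Der}(-\log D)$ show $T_y^{\log}D=\mathbb C^9$. So *a map is logarithmically transverse to $D$ at a point if and only if it is transverse there to the orbit through the image point.* We also record what happens off $D$: if $y$ is invertible, then $\{\xi y+y\eta\}=\mathbb C^9$, and the trace condition cuts out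
$$\mathfrak s(y)=\ker d\det{}_y\qquad(y\notin D).\qquad(2)$$

**The family.** Let $L=\mathfrak{sl}_3$ be the space of traceless matrices, and let $\ell:\mathbb C^8\to\mathrm{Mat}_3$ be a linear isometry onto $L$, for the norm $|x|^2=\sum|x_{ij}|^2$. We write $x\in\mathfrak{sl}_3$ for points of the source. Let $i_t(x)=x+tI$.

*Transversality.* Let $y=x+tI\in D$ with $(x,t)\ne(0,0)$. Then $y\neq0$, because $\operatorname{tr}y=3t$ and $y=x$ when $t=0$. So $\operatorname{tr}(\xi y)$ is not identically zero in $\xi$, and $T_y\mathcal O_c\not\subset\mathfrak{sl}_3$. As $\mathfrak{sl}_3$ is a hyperplane, $\mathfrak{sl}_3+T_y\mathcal O_c=\mathbb C^9$. Hence $\ell$ is logarithmically transverse outside $0$, and $i_t$ is so everywhere when $t\ne0$.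

*The module (1) has dimension $1$.* The submodule $t\ell(\theta_8)$ consists of the germs with values in $\mathfrak{sl}_3$, so the trace identifies $\theta(\ell)/t\ell(\theta_8)$ with $\mathcal O_8$. The field $\xi y+y\eta$ of $\mathfrak s$ becomes the linear form $x\mapsto\operatorname{tr}((\xi+\eta)x)$. Here $\xi+\eta$ is an arbitrary traceless matrix. Since the trace form is non-degenerate on $\mathfrak{sl}_3$, we get all linear forms, so the image of $\ell^*(\ker dG)$ contains the maximal ideal $\mathfrak m$. Conversely, every $\chi\in\ker dG$ vanishes at $0$: the nine partial derivatives of $\det$ are, up to sign, the $2\times2$ minors. These are linearly independent, because different minors involve disjoint sets of monomials. So a constant term of $\chi=\sum\chi_k\partial_k$ would give a linear relation among them in the lowest degree of $\sum\chi_k\,\partial_k\!\det=0$. Hence the image is exactly $\mathfrak m$, and $\dim\mathcal O_8/\mathfrak m=1$.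

*Euler characteristics.* A semialgebraic set is a finite disjoint union of semialgebraic cells. Let $\chi_c$ be the sum of $(-1)^{\dim}$ over the cells; it does not depend on the decomposition. This is the Euler characteristic with compact supports. It is additive, it equals $\chi$ on compact sets, and by Hardt's theorem a semialgebraic map $E\to A$ all of whose fibres have $\chi_c=e$ satisfies $\chi_c(E)=e\,\chi_c(A)$.

*The topological number is $1$.* Let $B$ be the ball $|x|\le\varepsilon$, let $t\ne0$ with $6|t|^2<\varepsilon^2$, and let $F_t=\{x\in B:\det(x+tI)=0\}$. The circle $u\mapsto\operatorname{diag}(1,u,u^2)$, $|u|=1$, acts on $F_t$ by conjugation, multiplying $x_{jk}$ by $u^{j-k}$. Its fixed points are the diagonal matrices; every other orbit is a circle. Finitely many real invariant polynomials separate the orbits of this linear action of a compact group. They give a semialgebraic map whose fibres over the image of the non-fixed part are circles, with $\chi=0$. So the non-fixed part has $\chi_c=0$, and $\chi(F_t)$ is the Euler characteristic of the fixed set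
$$\{\operatorname{diag}(a,b,c)\in B:\ a+b+c=0,\ (a+t)(b+t)(c+t)=0\}.$$
This is a union of three discs. Any two meet in one point, such as $\operatorname{diag}(-t,-t,2t)$, of squared norm $6|t|^2$. The three have no common point, since $-3t\ne0$. So $\chi(F_t)=3-3=0$. A wedge of $\mu$ spheres of dimension $7$ has $\chi=1-\mu$. Hence $\mu_\Delta(\ell)=1$, and the two numbers agree.

What changes for a linear space $L$ of larger codimension, or for a general germ?

## 2. The conjectured equality

Let $\mathrm{Mat}_n=\mathbb C^P$ be (a) all $n\times n$ matrices, (b) the symmetric ones, or (c) the skew-symmetric ones with $n$ even. Let $D$ be the hypersurface of singular matrices, with reduced equation $G=\det$ in cases (a), (b), and $G=\mathrm{Pf}$ in case (c). Assume $n\ge2$ in (a), (b) and $n\ge4$ in (c), so that $\operatorname{Sing}D\ne\emptyset$. The problem, from "My long lived conjecture" (http://worksing.icmc.usp.br/main_site/2024/pdf/mondValencia.pdf), is to prove or disprove the following.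

**Conjecture 4.4.** Let $i:(\mathbb C^p,0)\to(\mathrm{Mat}_n,0)$ be a germ of any of the three types of matrix families. Assume that $p$ is at least the codimension of the singular locus of $D$ in $\mathrm{Mat}_n$, and that $i$ is logarithmically transverse to $D$ outside $0$. Then $\mu_\Delta(i)$ is equal to the vector space dimension of (1).

The background is a result quoted from [GM05]. Let $G$ be a reduced equation of $D\subset\mathbb C^P$ such that $\mathcal O_P/J_G$ is Cohen–Macaulay, where $J_G$ is the Jacobian ideal, with support of codimension $m_0$. If $i$ is logarithmically transverse to $D$ outside $0$, and $p=m_0$ or $p=m_0-1$, then the singular Milnor fibre has the homotopy type of a wedge of spheres of dimension $p-1$, and their number $\mu_\Delta(i)$ equals the dimension of (1). The Cohen–Macaulay hypothesis holds for the three matrix spaces. For $3\times3$ matrices of type (a), $\operatorname{Sing}D=\{\operatorname{rank}\le1\}$ has codimension $4$, so this covers $p=3,4$; the family of Section 1 has $p=8$.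

The smallest sizes give no information on linear germs. For $n=2$ in (a), (b) and $n=4$ in (c), $G$ is a non-degenerate quadratic form (in $4$, $3$ and $6$ variables), so $\operatorname{Sing}D=\{0\}$ and the hypothesis reads $p\ge P$. Fields in $\operatorname{Der}(-\log D)$ preserve the order of vanishing of $G$, which is $2$ only at $0$, so $T^{\log}_0D=0$. A linear germ transverse outside $0$ is then surjective: if $\ker\ell\ne0$, transversality at a non-zero point of $\ker\ell$ says so, and if $\ker\ell=0$, then $p=P$. Thus $t\ell(\theta_p)=\theta(\ell)$, and (1) is zero. Moreover $\ell$ itself is transverse everywhere, and $\ell^{-1}(D)\cap B$ is a cone, so $\mu_\Delta(\ell)=0$. So we stay with $n=3$ and look at linear sections.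

**Theorem.** Consider type (a) with $n=3$, $\mathrm{Mat}_3=\mathbb C^9$, $G=\det$, $p=6$. Here $\operatorname{Sing}D=\{\operatorname{rank}\le1\}$ has codimension $4\le p$. For a generic linear map $\ell:\mathbb C^6\to\mathrm{Mat}_3$, the germ $i=\ell$ is logarithmically transverse to $D$ outside $0$, and
$$\mu_\Delta(\ell)\le4,\qquad \dim_{\mathbb C}\frac{\theta(\ell)}{t\ell(\theta_6)+\ell^*(\ker dG)}\ge5.$$
Hence Conjecture 4.4 is false.

Here "generic" means: outside a set of measure zero in $\mathrm{Hom}(\mathbb C^6,\mathbb C^9)$. Only this counterexample is claimed; for which other pairs $(n,p)$ equality holds is not discussed.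

## 3. Conservation of number, and torsion in $t$

It is natural to try to prove the equality by letting (1) spread out over the deformation. Let $\ell:\mathbb C^p\to\mathrm{Mat}_3$ be linear, injective, and logarithmically transverse outside $0$, with image $L$. Let $i_t=\ell+tv$ be transverse to all $\mathcal O_c$ for $t\ne0$, and let $f_t=\det\circ\,i_t$. Suppose that $f_1$ has finitely many critical points with $f_1\neq0$, all non-degenerate, and let $N$ be their number. From $i_t(x)=t(\ell+v)(x/t)$ we get $f_t(x)=t^3f_1(x/t)$. So the critical points of $f_t$ off $f_t=0$ are the points $tx'$, where $x'$ is such a point of $f_1$. Near $(0,0)\in\mathbb C^p\times\mathbb C$ consider the module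
$$\mathcal M=\mathcal O_{p+1}^9\big/\big(\mathcal O_{p+1}L+\langle\chi\circ(\ell+tv):\chi\in\ker dG\rangle\big),\qquad \mathcal M/t\mathcal M=\text{the module (1)}.$$

Where is $\mathcal M$ non-zero? At $(x,t)\ne(0,0)$ with $y=i_t(x)\in D$, Lemma 1 and transversality give $L+\mathfrak s(y)=\mathbb C^9$, so $\mathcal M$ is zero there. (For $t=0$ we have $y\neq 0$ by injectivity.) At a point with $y\notin D$, formula (2) says that $\mathfrak s$ spans the kernel of the surjection $d\det:\mathcal O^9\to\mathcal O$. So $d\det$ identifies $\mathcal M$ there with $\mathcal O_{p+1}$ modulo the $x$-partials of $f_t$. For $t=0$ these partials have no common zero off $f_0=0$, by Euler's identity. For fixed $t\neq 0$ the quotient has length $1$ at each of the $N$ points $tx'$. So $\mathcal M$ is finite over $\mathbb C\{t\}$ of rank $N$, and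
$$\mathcal M\cong\mathbb C\{t\}^N\oplus(t\text{-torsion}),\qquad \dim(1)=N+\big(\text{minimal number of generators of the torsion}\big)\ge N.$$

Section 7 shows that $\mu_\Delta(\ell)=N$ in the case of the Theorem. So a proof of equality along these lines must show that $\mathcal M$ has no $t$-torsion, and this is where it stops: nothing above excludes torsion. On the hyperplane $\mathfrak{sl}_3$, with $v=I$, the only critical point of $\det(x+I)$ off the zero level is $x=0$. (Criticality means that $y^{-1}$ is orthogonal to $\mathfrak{sl}_3$ for the trace form, hence scalar, and then $\operatorname{tr}y=3$ gives $y=I$.) It is non-degenerate, since $\det(x+I)=1-\tfrac12\operatorname{tr}(x^2)+\det x$ there. So $N=1=\dim(1)$, and there is no torsion.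

Instead of trying to exclude torsion, let us ask what could force it. In Section 1 the module was small because the linear fields in $\mathfrak s$ filled the whole $8$-dimensional space of linear forms. There are few such fields: the pairs $(\xi,\eta)$ with zero trace sum form a space of dimension $17$, and the field is zero only if $\eta=-\xi$ (put $y=I$) with $\xi$ central, so $\dim\mathfrak s=16$. If $L$ has codimension $k$, so that $p=9-k$, then $\theta(\ell)/t\ell(\theta_p)\cong\mathcal O_p^k$, and the degree-one part to be filled has dimension $pk$:
$$k=1:\ 8,\qquad k=2:\ 14,\qquad k=3:\ 18.$$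
At $k=3$ sixteen fields cannot fill eighteen dimensions. The three constants and at least two linear terms survive, and (1) has dimension at least $5$. On the other side, critical points off the zero level are found by inverting matrices. The inverse is the adjugate, which has quadratic entries, divided by the determinant; at $k=3$ this leads to two conics in a plane, with at most $4$ isolated common points. Since $5>4$, we take $k=3$.

## 4. The choice of $\ell$

**This step fixes $\ell$ and checks the hypotheses of the conjecture.** Recall parametric transversality: if $\Phi:X\times S\to Y$ is a submersion and $Z\subset Y$ a submanifold, then $\Phi(\cdot,s)$ is transverse to $Z$ for almost every $s$. The map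
$$(\mathbb C^6\setminus0)\times\mathrm{Hom}(\mathbb C^6,\mathbb C^9)\to\mathbb C^9,\qquad(x,\ell)\mapsto\ell(x),$$
is a submersion, because for $x\ne0$ varying $\ell$ alone moves $\ell(x)$ in all directions. So for $\ell$ outside a set of measure zero, $\ell|_{\mathbb C^6\setminus0}$ is transverse to all $\mathcal O_c$. Fix such an $\ell$. By Section 1 it is logarithmically transverse to $D$ outside $0$. Transversality to $\mathcal O_3=\{0\}$ at a point mapped to $0$ would require $\ell$ to have rank $9>6$. Hence $\ell(x)\ne0$ for $x\ne0$, and $\ell$ is injective. Put
$$L=\ell(\mathbb C^6),\qquad L^\perp=\{z\in\mathrm{Mat}_3:\operatorname{tr}(zw)=0\ \text{for all }w\in L\},\qquad \dim L=6,\ \dim L^\perp=3.$$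

## 5. Sixteen fields for eighteen dimensions

**This section proves that (1) has dimension at least $5$,** by computing modulo $\mathfrak m^2$, where $\mathfrak m\subset\mathcal O_6$ is the maximal ideal. Let $s_1,\dots,s_9$ be the partial derivatives of $\det$, which are linearly independent quadratic forms (Section 1). Let $R_d$ be the space of forms of degree $d$ on $\mathbb C^9$.

**Step 1: the low-order terms of $\ker dG$.** A germ $\chi=\sum\chi_k\partial_k$ is in $\ker dG$ if and only if $\sum\chi_ks_k=0$. All $s_k$ have degree $2$, so each homogeneous component of $\chi$ satisfies the same equation. The constant component is $0$ by linear independence. The linear component lies in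
$$K_1=\ker\Big(R_1^{\,9}\to R_3,\quad(\chi_k)\mapsto\sum\chi_ks_k\Big).$$

**Step 2: $\dim K_1\le16$.** There could be linear fields in $\ker dG$ outside $\mathfrak s$; we must bound them all. The image of the map is the space $I_3$ of cubics generated by the minors. Modulo $I_3$,
$$y_{ij}\,y_{kl}\,y_{ab}\equiv y_{il}\,y_{kj}\,y_{ab}.$$
So in a monomial $y_{i_1j_1}y_{i_2j_2}y_{i_3j_3}$ we may exchange two column indices, and hence permute all three. The class of the monomial depends only on the multisets $\{i_1,i_2,i_3\}$ and $\{j_1,j_2,j_3\}$. There are $\binom53=10$ multisets of size $3$ in $\{1,2,3\}$, so $\dim R_3/I_3\le100$. As $\dim R_3=\binom{11}3=165$, we get $\dim I_3\ge65$ and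
$$\dim K_1=81-\dim I_3\le16.$$
(Since $\mathfrak s\subset K_1$ has dimension $16$, in fact $K_1=\mathfrak s$.)

**Step 3: the count.** The submodule $t\ell(\theta_6)$ of $\theta(\ell)=\mathcal O_6^9$ is generated by the constant vectors in $L$. So $\theta(\ell)/t\ell(\theta_6)\cong\mathcal O_6\otimes(\mathbb C^9/L)\cong\mathcal O_6^3$. Modulo $\mathfrak m^2$ this is
$$(\mathbb C^9/L)\ \oplus\ \big((\mathbb C^6)^*\otimes\mathbb C^9/L\big),\qquad\text{of dimension }3+18=21.$$
Let $\chi\in\ker dG$ have linear part $\chi_1\in K_1$. Since $\ell$ is linear, $\chi\circ\ell\equiv\chi_1\circ\ell$ modulo $\mathfrak m^2$, and for $a\in\mathcal O_6$ we have $a\cdot(\chi\circ\ell)\equiv a(0)\,\chi_1\circ\ell$. So the image of $\ell^*(\ker dG)$ in the $21$-dimensional space is the image of $\{\chi_1\circ\ell:\chi_1\in K_1\}$ (each $\chi_1\in K_1$ itself belongs to $\ker dG$). This has dimension at most $16$. Therefore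
$$\dim_{\mathbb C}\frac{\theta(\ell)}{t\ell(\theta_6)+\ell^*(\ker dG)}\ \ge\ 21-16=5.\qquad(3)$$

## 6. Inverting $L^\perp$: at most four critical points

**This section chooses the perturbation and bounds its critical points off the zero level.** Let
$$U=\{z\in L^\perp:\det z\ne0\},\qquad Q:U\to\mathbb C^9/L\cong\mathbb C^3,\quad Q(z)=z^{-1}\bmod L.$$
Choose $v\in\mathbb C^9$ such that

* (v1) $\ell+v:\mathbb C^6\to\mathbb C^9$ is transverse to all $\mathcal O_c$;
* (v2) $\bar v=v\bmod L$ is non-zero and is a regular value of $Q$.

Almost every $v$ satisfies (v1) by parametric transversality, since $(x,v)\mapsto\ell(x)+v$ is a submersion. Almost every $v$ satisfies (v2) by Sard's theorem, and because $L\neq\mathbb C^9$. If $U=\emptyset$, then (v2) only asks that $\bar v\ne0$, and the argument below gives $N=0$.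

Put $i_t=\ell+tv$ and $f_t=\det\circ\,i_t$. For $t\neq0$ we have $i_t(x)=t(\ell+v)(x/t)$. The orbits are cones, so $T_{ty}\mathcal O_c=T_y\mathcal O_c$, and by (v1) $i_t$ is logarithmically transverse to $D$ at every point of $\mathbb C^6$. Also $f_t(x)=t^3f_1(x/t)$, and $f_0=\det\circ\,\ell$ is a homogeneous cubic.

**Lemma 2.** The critical points of $f_1$ on $\mathbb C^6$ with $f_1\neq0$ are non-degenerate, and their number $N$ is at most $4$.

*Proof.* **Step 1: critical points are inverse matrices.** Let $y=\ell(x)+v$ with $\det y\ne0$. For $w\in L$, $d\det_y(w)=\det(y)\operatorname{tr}(y^{-1}w)$. So $x$ is critical if and only if $z=y^{-1}\in L^\perp$. As $\ell$ is injective, $x\mapsto y^{-1}$ is a bijection from the critical points with $f_1\ne0$ onto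
$$F=\{z\in U:z^{-1}\in L+v\}=Q^{-1}(\bar v).$$

**Step 2: non-degeneracy and finiteness.** Near such a point $f_1=\exp(\log f_1)$ for a local branch of the logarithm. At a critical point the Hessian of $f_1$ is therefore $f_1(x)$ times that of $\log f_1$. Differentiating $w\mapsto\operatorname{tr}(y^{-1}w)$ in the direction $w'$ gives $-\operatorname{tr}(y^{-1}w'y^{-1}w)$. So the Hessian, transported to $L$ by $\ell$, is
$$(w,w')\mapsto-f_1(x)\operatorname{tr}(zwz\,w').$$
It is degenerate if and only if there is $0\ne w\in L$ with $zwz\in L^\perp$. On the other side, for $\zeta\in L^\perp$,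
$$dQ_z(\zeta)=-z^{-1}\zeta z^{-1}\bmod L,$$
with kernel $\{\zeta\in L^\perp:z^{-1}\zeta z^{-1}\in L\}$. Through $\zeta=zwz$ this kernel is exactly the set of $w\in L$ with $zwz\in L^\perp$. By (v2), $dQ_z$ is onto for $z\in F$, hence bijective, since both spaces have dimension $3$. So the Hessian is non-degenerate. By the inverse function theorem $F$ is discrete; being an algebraic set in $U$, it is finite.

**Step 3: passing to the projective plane.** Choose a basis of $\mathbb C^9/L$ with $\bar v=e_3$, and write $\operatorname{adj}(z)\bmod L=(q_1,q_2,q_3)(z)$ for $z\in L^\perp$. The entries of $\operatorname{adj}(z)$ are $2\times2$ minors, so the $q_k$ are quadratic forms on $L^\perp$. We have $Q=(q_1,q_2,q_3)/\det z$, and $Q(cz)=c^{-1}Q(z)$. Let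
$$S=\{[z]\in\mathbb P(L^\perp)=\mathbb P^2:\ q_1=q_2=0,\ q_3\ne0,\ \det z\ne0\}.$$
If $z\in F$, then $Q(z)=e_3$, so $[z]\in S$. Conversely, if $[z]\in S$, then $Q(z)=ae_3$ with $a\neq0$, and $Q(cz)=ac^{-1}e_3$ equals $e_3$ exactly for $c=a$. So $F\to S$, $z\mapsto[z]$, is a bijection.

**Step 4: counting isolated points only.** We have not shown that the conics $q_1=0$ and $q_2=0$ have no common component, so Bézout's theorem does not apply at once. But $S$ is finite, and it is open in $Z=\{q_1=q_2=0\}\subset\mathbb P^2$. So every point of $S$ is an isolated point of $Z$. Suppose $S\ne\emptyset$. Then $q_1,q_2\neq0$; otherwise $Z$ is a curve or $\mathbb P^2$ and has no isolated points. Let $h$ be the greatest common divisor of $q_1,q_2$, of degree $d$, and write $q_k=hq_k'$. Points of $\{h=0\}$ lie on a curve contained in $Z$, so they are not isolated in $Z$. Hence $S\subset\{q_1'=q_2'=0\}$, where $q_1',q_2'$ have degree $2-d$ and no common factor. By Bézout this set has at most $(2-d)^2\le4$ points. Thus $N=|F|=|S|\le4$. $\square$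

## 7. Every sphere is a critical point: $\mu_\Delta(\ell)=N$

**This section links $N$ to the topology.** We compute the Euler characteristic of the tube $\{|f_t|\le\eta\}$ in a ball in two ways: by deforming to $t=0$, and by slicing along $f_t$. Let $B\subset\mathbb C^6$ be the closed ball of radius $\varepsilon>0$ about $0$; any $\varepsilon$ works, so we take it small enough for the definition of the singular Milnor fibre.

**Step 1: no critical behavior on the boundary near the zero level.** *There are $\eta,t_0>0$ such that for $|t|\le t_0$ and $x\in\partial B$ with $0<|f_t(x)|\le\eta$, the map $f_t|_{\partial B}$ is a submersion to $\mathbb C=\mathbb R^2$ at $x$.*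

Otherwise there are $x_k\in\partial B$ and $t_k\to0$ with $0\ne f_{t_k}(x_k)\to0$ and $f_{t_k}|_{\partial B}$ not submersive at $x_k$. Pass to a subsequence with $x_k\to x_0\in\partial B$; then $f_0(x_0)=0$. Consider the real-linear maps
$$T_x\partial B\oplus\mathfrak s\to\mathbb C^9,\qquad(w,\chi)\mapsto\ell(w)+\chi(i_t(x)).\qquad(4)$$
We claim that (4) is onto at $(x,t)=(x_0,0)$. Put $y_0=\ell(x_0)\in\mathcal O_c$, with $c\ge1$. By transversality and Lemma 1, $\ell(\mathbb C^6)+\mathfrak s(y_0)=\mathbb C^9$. Moreover $\mathbb C^6=T_{x_0}\partial B\oplus\mathbb Rx_0$, and the missing direction is supplied by $\mathfrak s$, since $\ell(x_0)=y_0\in T_{y_0}\mathcal O_c=\mathfrak s(y_0)$. This proves the claim. Surjectivity is an open condition, so (4) is onto at $(x_k,t_k)$ for large $k$. Now apply $d\det$ at $i_{t_k}(x_k)$. It maps onto $\mathbb C$, since the determinant is non-zero there, and it kills the values of $\mathfrak s$. Hence $df_{t_k}(T_{x_k}\partial B)=\mathbb C$, a contradiction.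

**Step 2: the interior critical points.** For $t\ne0$ the relation $f_t(x)=t^3f_1(x/t)$ shows that the critical points of $f_t$ with $f_t\ne0$ are the points $tx'$, where $x'$ runs through the $N$ critical points of Lemma 2. They are non-degenerate, with critical values $t^3f_1(x')$. After shrinking $t_0$, for $0<|t|\le t_0$ they all lie in the interior of $B$ and their values have modulus less than $\eta$. All critical points of $f_0$ lie in $f_0^{-1}(0)$, by Euler's identity $3f_0=\sum x_k\,\partial f_0/\partial x_k$.

**Step 3: the tube has Euler characteristic $1$.** Put $X_t=B\cap\{|f_t|\le\eta\}$ for $|t|<t_0$. By Steps 1 and 2, at points with $|f_t|=\eta$ the map $f_t$ is a submersion to $\mathbb C$, and on $\partial B$ so is $f_t|_{\partial B}$. Hence $|f_t|^2$ has non-zero differential at these points, also when restricted to $T\partial B$. So $X_t$ is a compact manifold with corners, with faces $\{|x|=\varepsilon\}$ and $\{|f_t|=\eta\}$ meeting transversely. The total space $\{(x,t):x\in X_t,\ |t|<t_0\}$ is a manifold with corners, on each of whose faces and corners the proper projection to $t$ is a submersion. By Ehresmann's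 theorem for manifolds with corners, $X_t\cong X_0$. Since $|f_0(sx)|=s^3|f_0(x)|$ for $0\le s\le1$, $X_0$ is star-shaped about $0$. Hence $\chi(X_t)=1$.

**Step 4: slicing the tube along $f_t$.** Fix $t$ with $0<|t|<t_0$, also small enough for the definition of the singular Milnor fibre, which is then $F_t=B\cap f_t^{-1}(0)$. The sets $X_t$ and $F_t$ are semialgebraic. Let
$$g=f_t:\ X_t\setminus F_t\to A=\{0<|s|\le\eta\}.$$
Let $s_1,\dots,s_m$ be the distinct critical values of $g$, with $k_j$ critical points over $s_j$, so $\sum k_j=N$.

*General fibres.* Submersivity is an open condition and $B$ is compact, so the submersion properties at $|f_t|=\eta$ persist for $|f_t|<\eta'$ with some $\eta'>\eta$. Over the connected set $\{0<|s|<\eta'\}\setminus\{s_1,\dots,s_m\}$ the map $f_t|_B$ is proper and a submersion, also on $\partial B$. So it is locally trivial there by Ehresmann's theorem, and its compact fibres have a constant Euler characteristic $e$.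

*The fibre over $s_j$.* Around each critical point $a$ over $s_j$ take Morse coordinates $u=(u_1,\dots,u_6)$ with $f_t=s_j+q(u)$, $q(u)=\sum u_k^2$, and let $B_a=\{|u|\le r\}$. Take $r$ so small that the $B_a$ are disjoint and lie in the interior of $B$.

On the sphere $|u|=r$ the map $q$ is a submersion at all points with $|q|<r^2$. Indeed, let $T=\{w:\operatorname{Re}\sum\bar u_kw_k=0\}$ be the tangent space. As $T$ is a real hyperplane and $dq_u$ is onto $\mathbb C$, $dq_u|_T$ fails to be onto only if $\ker dq_u=\{\sum u_kw_k=0\}\subset T$. A complex subspace contained in $T$ lies in $\{\sum\bar u_kw_k=0\}$, so the two complex hyperplanes coincide, $\bar u=\lambda u$ with $|\lambda|=1$, and $|q(u)|=|u|^2=r^2$.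

So for $s$ near $s_j$ the map $g$ is a submersion on $B\setminus\bigcup\operatorname{int}B_a$, on $\partial B$, and on the $\partial B_a$, near the fibres considered. By Ehresmann's theorem $g^{-1}(s)$ and $g^{-1}(s_j)$ are diffeomorphic outside $\bigcup\operatorname{int}B_a$, and on the $\partial B_a$. It remains to compare the parts in $B_a$:

* For $s=s_j$ it is $\{q=0,\ |u|\le r\}$, a cone, hence contractible, with $\chi=1$.
* For $s\ne s_j$ it is $\{q=\delta,\ |u|\le r\}$ with $0<|\delta|<r^2$. Multiplying $u$ by a phase, we may take $\delta>0$. With $u=a'+ib'$, $a',b'\in\mathbb R^6$, the equations are $|a'|^2-|b'|^2=\delta$ and $a'\cdot b'=0$. Replacing $b'$ by $\sigma b'$ and $a'$ by $\sqrt{\delta+\sigma^2|b'|^2}\;a'/|a'|$, with $\sigma$ going from $1$ to $0$, is a retraction inside the ball onto the sphere $|a'|=\sqrt\delta$, $b'=0$. So this part is homotopy equivalent to $S^5$, with $\chi=0$.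

Hence $\chi(g^{-1}(s_j))=e+k_j$.

*The sum.* Here $\chi_c(A)=1-1=0$, so $\chi_c(A\setminus\{s_1,\dots,s_m\})=-m$. By additivity and the fibre formula of Section 1,
$$\chi_c(X_t\setminus F_t)=e\,(0-m)+\sum_{j=1}^m(e+k_j)=N.$$
The unknown $e$ cancels. By additivity and Step 3,
$$1=\chi(X_t)=\chi(F_t)+N.$$
Since $F_t$ is homotopy equivalent to a wedge of $\mu_\Delta(\ell)$ spheres of dimension $5$, $\chi(F_t)=1-\mu_\Delta(\ell)$. Therefore
$$\mu_\Delta(\ell)=N\le4$$
by Lemma 2. The germ $\ell:(\mathbb C^6,0)\to(\mathrm{Mat}_3,0)$ is of type (a), has $p=6\ge4$, and is logarithmically transverse to $D$ outside $0$ by Section 4. By (3), the module (1) has dimension at least $5$. This proves the Theorem, and Conjecture 4.4 is false. $\blacksquare$
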